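# Sets of stochastic matrices whose SIA index grows quadratically

## Stochastic matrices, SIA matrices and the SIA index

Throughout, $n\ge 2$ is an integer and matrices are $n\times n$.

**Definition (stochastic).** A nonnegative matrix is *stochastic* if each of its rows sums to $1$. Products of stochastic matrices are stochastic.

**Definition (SIA).** A stochastic matrix $A$ is *SIA* (stochastic, indecomposable, aperiodic) if $\lim_{k\to\infty}A^k$ exists and has all rows identical, that is, it is of the form $\mathbf 1v^T$ for some probability vector $v$.

For example, $A=\begin{pmatrix}1&0\\ 1/2&1/2\end{pmatrix}$ has $A^k=\begin{pmatrix}1&0\\ 1-2^{-k}&2^{-k}\end{pmatrix}$, which tends to $\begin{pmatrix}1&0\\1&0\end{pmatrix}$, so $A$ is SIA. There are two ways to fail. The identity has a limit, but its rows differ. The swap $\begin{pmatrix}0&1\\1&0\end{pmatrix}$ has powers that alternate, so there is no limit.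

**Definition (SIA index).** Let $S$ be a set of stochastic matrices such that some finite product $A_1A_2\cdots A_k$ with all $A_i\in S$ is SIA. The *SIA index* of $S$ is the smallest $k\ge1$ for which some product of $k$ matrices from $S$, repetitions allowed, is SIA. We write $\mathrm{sia}(n)$ for the largest SIA index among all such sets of $n\times n$ stochastic matrices.

An example with SIA index $2$ is easiest to write with functions instead of matrices, so we introduce that language now.

## Functions as matrices, and reset words

**Convention.** A function $\varphi:Q\to Q$ on a finite set is identified with the 0‑1 stochastic matrix having a $1$ at each position $(i,\varphi(i))$. Every 0‑1 stochastic matrix arises this way; we call it *deterministic*. A product of matrices corresponds to applying the functions from left to right. Given a set of such functions, which we call *letters*, a *word* over them denotes the product, and $q\cdot w$ is the image of the state $q$ under $w$.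

**Lemma 1.** A function $\varphi$ is SIA if and only if some power $\varphi^N$ is constant. Consequently, if $\bot$ is a state fixed by all letters, then a word $w$ is SIA if and only if some power of $w$ sends every state to $\bot$. In that case, if $w=uv$ is SIA, then so is $vu$.

*Proof.* If $\varphi^N\equiv q$, then $\varphi^{N+1}(i)=\varphi^N(\varphi(i))=q$ for all $i$. Inductively $\varphi^m\equiv q$ for all $m\ge N$, so the limit exists and has identical rows. Conversely, a convergent sequence of 0‑1 matrices is eventually constant, and a 0‑1 stochastic matrix with identical rows is a constant function. If $\bot$ is fixed by all letters, every power of $w$ fixes $\bot$, so the constant can only be $\bot$. Finally, suppose $(uv)^N$ sends every state to $\bot$. Then so does $(vu)^{N+1}=v(uv)^Nu$: first $v$ moves the states somewhere, then $(uv)^N$ sends everything to $\bot$, then $u$ fixes $\bot$. $\square$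

**Example 1.** Let $Q=\{0,1,\bot\}$, and let both of the following letters fix $\bot$:
$$x:\ 0\mapsto\bot,\ 1\mapsto1;\qquad e:\ 0\mapsto1,\ 1\mapsto0 .$$
No power of $x$ or of $e$ is constant: $x$ fixes both $1$ and $\bot$, while $e$ permutes $Q$. So neither is SIA. The product $xe$ sends $0\mapsto\bot$ and $1\mapsto 1\mapsto 0$, so $(xe)^2$ sends everything to $\bot$. By Lemma 1, $xe$ is SIA, and $\{x,e\}$ has SIA index exactly $2$.

**Definition (reset threshold).** A deterministic finite automaton with $n$ states is given by a set of letters, which are functions on the state set. A *reset word* is a word that is itself a constant function. The automaton is *synchronizing* if it has a reset word, and its *reset threshold* is the length of a shortest one. We write $C(n)$ for the largest reset threshold of a synchronizing automaton with $n$ states.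

In Example 1, the word $xex$ is a reset word. A reset word must send both $0$ and $1$ to $\bot$. The letter $x$ sends only the state $0$ to $\bot$, and $e$ sends neither $0$ nor $1$ there, so $x$ must occur twice. The word $xx$ leaves $1$ fixed, so the reset threshold is $3$. Compare this with the SIA index, which is $2$: the word $xe$ is not a reset word, but repeating it produces one. The SIA index charges for one period only.

**Definition (absorbing state).** A state $i$ is *absorbing* for $A$ if row $i$ of $A$ is the unit vector $e_i^T$. In Example 1, $\bot$ is absorbing for both matrices.

## Is the SIA index at most $2n$?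

Two facts are quoted here without proof. For $n\ge2$,
$$\mathrm{sia}(n)\le\frac{n^3-n}{6},\qquad C(n)\le \mathrm{sia}(n)\,(n-1). \tag{1}$$

The upper bound is cubic. Conjecture 8.1 of "Applied Mathematics" (as printed: APPLIED MATHEMATICS), at https://dial.uclouvain.be/pr/boreal/object/boreal%3A207888/datastream/PDF_01/view, states: *the SIA index of a set of $n\times n$ stochastic matrices is bounded by $2n$.* So the question is whether $\mathrm{sia}(n)\le 2n$ for every $n\ge2$. The answer is no, and no linear bound holds.

**Theorem A.** Let $d\ge1$, $B\ge1$, $n=2^d+B$. There is a set of $d+1$ deterministic (0‑1) stochastic $n\times n$ matrices whose SIA index is exactly $2^{d-1}(B+1)$. Taking $d=3$ gives four matrices with index $4(n-7)=4n-28$ for every $n\ge9$. This exceeds $2n$ for every $n\ge15$; for $n=15$ the index is $32>30$.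

**Theorem B.**

1. $\mathrm{sia}(n)\ge\frac{(n+1)^2}{9}$ for all $n\ge2$, and $\mathrm{sia}(n)\ge\frac{(n+1)^2}{8}$ if $n=2^{d+1}-1$, $d\ge1$.
2. Three matrices suffice for superlinear growth: for each $q\ge2$ and $n=q2^{q+1}$ there is a set of three deterministic $n\times n$ matrices with SIA index greater than $n^2/(8\log_2n)$.
3. $\mathrm{sia}(n)\le C(n)$. With the quoted fact, $\frac{C(n)}{n-1}\le\mathrm{sia}(n)\le C(n)$. So if $C(n)=O(n^2)$ (in particular if Černý's conjecture $C(n)=(n-1)^2$ holds), then $\mathrm{sia}(n)=\Theta(n^2)$.
4. Unconditionally: for sets $S$ (having an SIA product) whose matrices share a common absorbing state, the SIA index is at most $n(n-1)/2$. The sets in Theorem A are of this kind, so the worst case in this class is $\Theta(n^2)$.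

The argument determines neither the smallest $n$ for which the $2n$ bound fails nor the exact constant in the quadratic growth.

## Two and three states by hand

For $n=2$, a stochastic matrix $A$ has eigenvalue $1$, with eigenvector $\mathbf 1$, and $\lambda=\mathrm{tr}(A)-1\in[-1,1]$. If $\lambda=1$, both diagonal entries are $1$ and $A$ is the identity. If $\lambda=-1$, both are $0$ and $A$ is the swap. If $|\lambda|<1$, then $A$ is diagonalizable and $A^k$ converges to a projection onto the line spanned by $\mathbf 1$, which has the form $\mathbf 1v^T$. Here $v$ is a probability vector, because a limit of stochastic matrices is stochastic. So a $2\times2$ stochastic matrix is SIA unless it is the identity or the swap. Products of the identity and the swap are again one of these two. Hence a set with an SIA product already contains an SIA matrix, and $\mathrm{sia}(2)=1$.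

For $n=3$, Example 1 shows $\mathrm{sia}(3)\ge2$, and (1) gives $\mathrm{sia}(3)\le4$. Example 1 is the case $d=1$, $B=1$ of the construction below.

## Why large reset thresholds do not suffice

A sensible first attempt is to start from automata that are slow to synchronize. There are two ways to do so, and both stop at linear growth.

The first is the second inequality in (1), which gives $\mathrm{sia}(n)\ge C(n)/(n-1)$. If $C(n)=(n-1)^2$, this gives only $n-1$. It cannot contradict a bound of $2n$ unless $C(n)>2n(n-1)$.

The second is to look directly at a slow automaton. Take $n\ge3$, states $\mathbb Z_n=\{0,\dots,n-1\}$, and the two letters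
$$a:\ i\mapsto i+1 \ (\mathrm{mod}\ n);\qquad b:\ n-1\mapsto0,\quad i\mapsto i\ \text{for } i\ne n-1 .$$
This is the Černý automaton, and it is a classical theorem that its reset threshold is $(n-1)^2$; we use this only for comparison. Consider $w=b\,a^{n-1}$. Since $a^{n-1}$ is the map $i\mapsto i-1$, the word $w$ acts by
$$i\mapsto i-1\ (1\le i\le n-2),\qquad 0\mapsto n-1,\qquad n-1\mapsto 0\mapsto n-1 .$$
So $w$ moves the states along $n-2\to n-3\to\dots\to0\to n-1$, and $n-1$ is fixed. Thus $w^{n-1}$ is constant and $w$ is SIA. Its length is only $n$.

This shows exactly what goes wrong. One period uses the merging letter $b$ once. The other part of the period, $a^{n-1}$, is a single $n$-cycle, so repeating the period brings every state to the place where $b$ acts. The many repetitions are free.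

## Many cycles, and a corridor that forgets

To make the SIA index large we must make it impossible for a short period to do the job *even when repeated forever*. Imagine a set $K$ of colors which, as long as they survive, are permuted by each period according to some permutation $g$. Suppose survivors are removed only at one color $c_0$. One removal event per period, repeated forever, removes one whole cycle of $g$. If $g$ has many cycles, the period must contain many removal events. So we want letters generating a group in which

* the group is transitive on $K$, so that every color can be brought to $c_0$ and an SIA product exists;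
* every single element has many cycles.

These demands are compatible, because the first concerns the group and the second its individual elements. We fix the notation.

**Definition (transitive, cyc).** A group $G$ of permutations of a finite set $K$ is *transitive* if for all $c,c'\in K$ some $g\in G$ has $g(c)=c'$. For $g\in G$, $\mathrm{cyc}(g)$ is the number of cycles of $g$ on $K$, fixed points included.

**Example 2.** The group $\mathbb Z_2^d$ acts on itself by translations $c\mapsto c+g$. It is transitive. A translation by $g\ne0$ has $2^{d-1}$ cycles $\{c,c+g\}$, all of length $2$, and the identity has $2^d$ cycles. So $\min_g\mathrm{cyc}(g)=2^{d-1}$, half the number of colors. In contrast, the cyclic group $\mathbb Z_k$ acting on itself contains a $k$-cycle, so there the minimum is $1$.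

Many cycles are not enough. If a removal costs one letter, as for $x$ in Example 1, then the price per removal is about $2$: one letter to remove, one to move on. With $2^{d-1}$ removals the total is about $2^d$, which is linear in the number of states. So we make a removal expensive: from $c_0$ a state must walk through a corridor $h_1,\dots,h_{B-1}$, taking $B$ applications of $x$, to reach an absorbing state $\bot$.

There is a trap here. Suppose the group letters leave corridor states in place. Take $K=\{0,1\}$, $c_0=0$, $e$ swapping the colors and fixing every $h_j$, and $x$ moving $0\to h_1\to\dots\to h_{B-1}\to\bot$ while fixing $1$. Then $xe$ is SIA for every $B$: a state in the corridor advances one step in each period, the color $0$ enters the corridor (or $\bot$, if $B=1$), and $1$ becomes $0$ after one period. The index is at most $2$, however long the corridor. Repetition was free once more, this time for the walk through the corridor. The remedy is that a group letter must destroy all partial progress: it treats a corridor state as if it were still at $c_0$.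

**Construction.** Let $G$ be a transitive permutation group on a finite set $K$ with $|K|=k\ge2$. Let $F\subseteq G$ generate $G$; since $G$ is finite, $f^{-1}$ is a positive power of $f$, so $F$ generates $G$ also as a monoid. Fix $c_0\in K$ and $B\ge1$. Put
$$Q=K\sqcup\{h_1,\dots,h_{B-1}\}\sqcup\{\bot\},\qquad h_0:=c_0,\quad h_B:=\bot,\qquad |Q|=k+B=:n .$$
All letters fix $\bot$. The letters are:

* $x$: $h_j\mapsto h_{j+1}$ for $0\le j<B$, and $c\mapsto c$ for $c\in K\setminus\{c_0\}$;
* for each $f\in F$, a letter also written $f$: $c\mapsto f(c)$ for $c\in K$, and $h_j\mapsto f(c_0)$ for $1\le j\le B-1$.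

Let $S=S(G,F,B)$ be this set. It has exactly $|F|+1$ matrices: the letters $f$ differ from one another on $K$, and $x$ sends $c_0$ outside $K$ while every $f$ sends it into $K$.

**Example 3.** Take $K=\mathbb Z_2^2=\{00,10,01,11\}$ with $e_1=10$, $e_2=01$, $F=\{e_1,e_2\}$, $c_0=00$, $B=2$. Then $n=6$, and
$$x:\ 00\mapsto h_1\mapsto\bot,\ \text{other colors fixed};\qquad e_1:\ c\mapsto c+10,\ h_1\mapsto10;\qquad e_2:\ c\mapsto c+01,\ h_1\mapsto 01 .$$
The word $x e_1$ does to the colors exactly what $e_1$ does, because a single $x$ is too short for the corridor. The word $x^2e_1$ differs from $e_1$ on colors only at $00$, which goes to $\bot$.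

## Every SIA word pays for one full corridor per cycle

**Theorem 2.** The set $S=S(G,F,B)$ has an SIA product, and every SIA product of matrices from $S$ has length at least $(B+1)\min_{g\in G}\mathrm{cyc}(g)$.

**Step 1: an SIA product exists.** This step shows that the index is defined; it is where transitivity is used. Every state can be sent to $\bot$. From $h_j$ with $0\le j<B$, apply $x^B$. From $c\in K\setminus\{c_0\}$, apply a word over $F$ taking $c$ to $c_0$, which exists by transitivity and since $F$ generates $G$ as a monoid; then apply $x^B$. Now treat the states one after another: as long as the current image of some state is not $\bot$, append a word sending that image to $\bot$. States already at $\bot$ stay there, since all letters fix $\bot$. The final word sends all of $Q$ to $\bot$, so it is SIA.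

**Step 2: bring an SIA word into block form.** This step lets us read the word as a sequence of blocks $x^rf$. Let $w$ be an SIA word. It contains a letter of $F$: otherwise it is a power of $x$, and it and all its powers fix both $\bot$ and every $c\in K\setminus\{c_0\}\neq\emptyset$. By Lemma 1 a cyclic rotation of $w$ is again SIA and has the same length. So we may assume that $w$ ends in a letter of $F$, that is,
$$w=x^{r_1}f_1\,x^{r_2}f_2\cdots x^{r_s}f_s,\qquad s\ge1,\ r_i\ge0,\ f_i\in F. \tag{2}$$
Let $I=\{i:r_i\ge B\}$ be the set of blocks long enough to traverse the corridor. Then
$$|w|=\sum_{i=1}^s(r_i+1)\ \ge\ |I|(B+1). \tag{3}$$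

**Step 3: what one block does to a color.** The purpose is to see that short blocks remove nothing. Let $b\in K$.

* If $b\ne c_0$, then $x$ fixes $b$, so $b\cdot x^rf=f(b)\in K$.
* If $b=c_0$ and $r<B$, then $b\cdot x^r=h_r$, and $h_r\cdot f=f(c_0)$. (For $r=0$ this is because $h_0=c_0$; for $1\le r\le B-1$ because $f$ destroys progress.) So $b\cdot x^rf=f(b)\in K$.
* If $b=c_0$ and $r\ge B$, then $b\cdot x^r=\bot$, so $b\cdot x^rf=\bot$.

In short, $x^rf$ acts on colors as $f$ does, with the single exception that $c_0$ goes to $\bot$ when $r\ge B$.

**Step 4: a criterion for being SIA.** We now turn "some power of $w$ sends everything to $\bot$" into a statement about the cycles of one permutation. Put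
$$p_i=f_{i-1}\circ\cdots\circ f_1\quad(1\le i\le s,\ p_1=\mathrm{id}),\qquad g=f_s\circ\cdots\circ f_1\in G .$$
Start at a color $c$ and read $w,w,w,\dots$, numbering the passes $t=0,1,2,\dots$ We claim that, as long as $\bot$ has not been reached, the state just before block $i$ of pass $t$ is $p_i(g^t(c))$. For $i=1$, $t=0$ this is $c$. If it holds before block $i$ of pass $t$ and the block does not lead to $\bot$, then by Step 3 the next state is $f_i(p_i(g^t(c)))$. For $i<s$ this is $p_{i+1}(g^t(c))$, and for $i=s$ it is $g^{t+1}(c)=p_1(g^{t+1}(c))$. This proves the claim. By Step 3 again, the state moves to $\bot$ exactly in the first block with $i\in I$ and $p_i(g^t(c))=c_0$. Therefore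
$$\text{some power of } w \text{ sends } c \text{ to } \bot\iff g^t(c)=p_i^{-1}(c_0)\ \text{ for some } t\ge0,\ i\in I. \tag{4}$$
As $t$ varies, $g^t(c)$ runs through the cycle of $g$ containing $c$. Moreover, since $w$ ends in a letter of $F$, after one pass every state of $Q$ lies in $K\cup\{\bot\}$, so all states reach $\bot$ as soon as all colors do. Since $Q$ is finite and $\bot$ is fixed, one power of $w$ then works for all states. Together with Lemma 1 this gives, for words of the form (2),
$$w\text{ is SIA}\iff \text{every cycle of } g \text{ contains one of the points } p_i^{-1}(c_0),\ i\in I. \tag{5}$$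

**Step 5: count.** This step concludes. By (5), each of the $\mathrm{cyc}(g)$ cycles of $g$ contains at least one of at most $|I|$ points, and distinct cycles are disjoint. Hence $|I|\ge\mathrm{cyc}(g)$, and (3) gives $|w|\ge(B+1)\,\mathrm{cyc}(g)\ge(B+1)\min_{g'\in G}\mathrm{cyc}(g')$. $\square$

Both ingredients are needed. With a long corridor but a cyclic group, $G=K=\mathbb Z_k$, $F=\{1\}$, the word $x^Bf$ with $f$ the translation by $1$ is SIA by (5), as $f$ is one cycle. Its length $B+1=n-k+1$ is at most $n-1$.

## Translations of $\mathbb Z_2^d$ and a Gray code: proof of Theorem A

Take $K=G=\mathbb Z_2^d$ acting on itself by translations, $F=\{e_1,\dots,e_d\}$ the translations by the standard vectors, and $c_0=0$. Then $k=2^d$, $n=2^d+B$, and $S$ consists of $d+1$ matrices.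

**Step 1: the lower bound.** By Example 2, $\min_g\mathrm{cyc}(g)=2^{d-1}$, so Theorem 2 gives SIA index at least $2^{d-1}(B+1)$.

**Step 2: what an optimal word must look like.** This step translates the goal into combinatorics. Consider a word $w=x^Bf_1x^Bf_2\cdots x^Bf_s$ with $s=2^{d-1}$; its length is $2^{d-1}(B+1)$, and $I=\{1,\dots,s\}$. Let $\sigma_i=f_1+\dots+f_{i-1}$. Then $p_i(c)=c+\sigma_i$, so $p_i^{-1}(0)=-\sigma_i=\sigma_i$. The permutation $g$ is the translation by $f_1+\dots+f_s$, also denoted $g$. If $g\ne0$, its cycles are the $2^{d-1}$ cosets of $\langle g\rangle=\{0,g\}$. By (5), $w$ is SIA if $\sigma_1,\dots,\sigma_s$ represent all cosets of $\langle g\rangle$.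

**Step 3: the case $d=1$.** Here $s=1$, $w=x^Be_1$, $g=e_1$ has the single cycle $\{0,1\}$, and $\sigma_1=0$ represents it. So $w$ is SIA, of length $B+1$.

**Step 4: a cyclic Gray code.** For $d\ge2$ we need a closed walk through $\mathbb Z_2^{d-1}$. A *cyclic Gray code* of $\mathbb Z_2^m$ is a sequence of $2^m$ steps, each one of $e_1,\dots,e_m$, with total sum $0$, whose $2^m$ partial sums (starting from the empty sum and omitting the total) are all the elements of $\mathbb Z_2^m$. It exists for every $m\ge1$. For $m=1$ take $e_1,e_1$. Given a code $a_1,\dots,a_s$ for $m$, with $s=2^m$, take
$$a_1,\dots,a_{s-1},\,e_{m+1},\,a_{s-1},\dots,a_1,\,e_{m+1}.$$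
The first $s$ partial sums are all of $\mathbb Z_2^m$. Then $e_{m+1}$ is added, the walk retraces these sums in reverse order with $e_{m+1}$ added, and the last step returns to $0$. For $m=2$ this gives $e_1,e_2,e_1,e_2$.

**Step 5: twist one step.** The Gray code visits $\mathbb Z_2^{d-1}$; we turn it into a walk in $\mathbb Z_2^d$ that visits every coset of a two-element subgroup. Let $d\ge2$ and take a cyclic Gray code of $\mathbb Z_2^{d-1}$ with steps $e_{j_1},\dots,e_{j_s}$, $s=2^{d-1}$. The index $1$ occurs among the $j_i$, since otherwise the first coordinate would never change. Replace one occurrence of $e_1$ by $e_d$, and call the resulting steps $f_1,\dots,f_s\in F$. The original steps sum to $0$, so the new total is $g=e_1+e_d\neq0$. Consider the homomorphism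
$$\pi:\mathbb Z_2^d\to\mathbb Z_2^{d-1},\qquad e_j\mapsto e_j\ (1\le j\le d-1),\quad e_d\mapsto e_1 .$$
It is surjective with kernel of order $2$, and $e_1+e_d$ lies in the kernel, so the kernel is $\langle g\rangle$. Since $\pi(f_i)=e_{j_i}$ for every $i$, including the replaced step, $\pi(\sigma_i)$ is the $i$-th partial sum of the Gray code. These are all the elements of $\mathbb Z_2^{d-1}$, so the $\sigma_i$ represent all cosets of $\langle g\rangle$. By Step 2, $w$ is SIA of length $2^{d-1}(B+1)$. With Step 1, the SIA index is exactly $2^{d-1}(B+1)$.

**Step 6: the numbers.** For $d=3$ and $n\ge9$ put $B=n-8\ge1$. The index of this set of four matrices is $4(n-7)=4n-28$, and $4n-28>2n$ if and only if $n>14$. So Conjecture 8.1 is false for every $n\ge15$. $\square$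

**Example 4.** In Example 3 ($d=2$, $B=2$, $n=6$), the Gray code $e_1,e_1$ of $\mathbb Z_2$ becomes $e_1,e_2$, so $w=x^2e_1x^2e_2$, of length $6$. One pass acts on colors by
$$00\mapsto\bot;\qquad 10\mapsto10\mapsto00\mapsto\bot;\qquad 01\mapsto01\mapsto11\mapsto11\mapsto10;\qquad 11\mapsto11\mapsto01\mapsto01\mapsto00 .$$
(The maps $x^2,e_1,x^2,e_2$ are applied in turn, stopping at $\bot$.) Both $10$ and $00$ reach $\bot$ in the next pass, and $h_1\mapsto\bot$ in the first. So $w^2$ is constant.

**Example 5.** For $n=15$ we have $d=3$, $B=7$. Replace the first step of $e_1,e_2,e_1,e_2$ by $e_3$ to get $w=x^7e_3\,x^7e_2\,x^7e_1\,x^7e_2$, of length $32$. Here $g=e_1+e_3$, and the points $\sigma_i$ are $0,\ e_3,\ e_2+e_3,\ e_1+e_2+e_3$, with images $0,\ e_1,\ e_1+e_2,\ e_2$ under $\pi$, as required. No shorter SIA product exists, and $32>30=2n$.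

## Balancing colors against corridor: Theorem B, part 1

With $k=2^d$ colors the index in Theorem A is $\frac k2(B+1)=\frac k2(n+1-k)$, a product that is largest when $k$ is half of $n+1$. Powers of two come close enough to this for every $n$.

For $n=2$ the claimed bound is $9/9=1$, which is trivial. Let $n\ge3$ and $N=n+1\ge4$.

**Step 1: choose $k$.** We need a power of two near $N/2$ that leaves room for a corridor. The endpoints of $(N/3,2N/3]$ have ratio $2$, so this interval contains a power of two $k=2^d$. Since $k>N/3>1$, we have $d\ge1$. Moreover $B:=n-k\ge N-1-\frac{2N}3=\frac N3-1>0$, so $B\ge1$, as $B$ is an integer.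

**Step 2: estimate.** The function $k\mapsto k(N-k)$ is concave and equals $2N^2/9$ at both endpoints $N/3$ and $2N/3$, so it is at least $2N^2/9$ between them. Theorem A gives
$$\mathrm{sia}(n)\ \ge\ \tfrac k2(B+1)=\tfrac12k(N-k)\ \ge\ \tfrac{N^2}{9}=\tfrac{(n+1)^2}{9}.$$

**Step 3: the special values of $n$.** If $n=2^{d+1}-1$ with $d\ge1$, take $k=2^d=N/2$ and $B=n-k=2^d-1\ge1$. Then $\frac k2(B+1)=\frac N4\cdot\frac N2=\frac{(n+1)^2}{8}$. $\square$

## Three matrices: Theorem B, part 2

The sets in part 1 have $d+1$ matrices, a number that grows with $n$. To use only three, we need a transitive group with two generators in which every element still has many cycles. Elements of small order have many cycles when the action is regular.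

**Definition (regular action, semidirect product).** A group acts *regularly on itself* by $g:c\mapsto gc$. This is transitive. If $g$ has order $m$, all cycles $\{c,gc,\dots,g^{m-1}c\}$ have length exactly $m$, because $g^jc=c$ forces $g^j=1$. Let $G=\mathbb Z_2^q\rtimes\mathbb Z_q$, where $\mathbb Z_q$ permutes the coordinates cyclically. It is generated by the normal subgroup $\mathbb Z_2^q$ and an element $\tau$ of order $q$ (the shift) such that conjugation by $\tau$ shifts coordinates cyclically. The order of $G$ is $q2^q$. For $q=2$ this is a group of order $8$, in which $e_1\tau$ has square $e_1\cdot\tau e_1\tau^{-1}\cdot\tau^2=e_1+e_2\ne 0$, hence order $4$.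

**Step 1: two generators.** Conjugating $e_1$ by powers of $\tau$ gives all coordinate vectors, which generate $\mathbb Z_2^q$. So $F=\{\tau,e_1\}$ generates $G$, and $S(G,F,B)$ has three matrices.

**Step 2: every element has many cycles.** Let $g\in G$. Its image in the quotient $G/\mathbb Z_2^q\cong\mathbb Z_q$ has order dividing $q$, so $g^q\in\mathbb Z_2^q$ and $g^{2q}=1$. Thus all cycles of $g$ in the regular action have the same length, at most $2q$, and $\mathrm{cyc}(g)\ge k/(2q)$ with $k=q2^q$.

**Step 3: the bound.** Take $B=k$, so that $n=2k=q2^{q+1}$. By Theorem 2 the index is at least
$$\frac{k}{2q}(k+1)>\frac{k^2}{2q}=\frac{n^2}{8q}\ge\frac{n^2}{8\log_2n},$$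
where the last inequality holds because $2^q\le n$, i.e. $q\le\log_2n$. $\square$

## A positive column forces SIA

The remaining parts are upper bounds, and they concern arbitrary stochastic matrices. We need a simple sufficient condition for being SIA.

**Lemma 3.** A stochastic matrix $A$ with a positive column is SIA.

*Proof.* Let $A_{ij}\ge\delta>0$ for all $i$ and a fixed $j$. Let $y\in\mathbb R^n$, $M=\max y$, $m=\min y$. Row $i$ gives
$$(Ay)_i=\delta y_j+\Big[(A_{ij}-\delta)y_j+\sum_{l\ne j}A_{il}y_l\Big],$$
where the coefficients in the bracket are nonnegative with sum $1-\delta$. So every entry of $Ay$ lies in $[\delta y_j+(1-\delta)m,\ \delta y_j+(1-\delta)M]$, and the oscillation $\max-\min$ of $Ay$ is at most $(1-\delta)(M-m)$. By iteration the oscillation of $A^ky$ is at most $(1-\delta)^k(M-m)\to0$. Since entries of $Az$ are averages of entries of $z$, $\max A^ky$ is nonincreasing in $k$ and $\min A^ky$ is nondecreasing, so both converge, and to the same limit. Hence $A^ky$ converges to a constant vector for every $y$. Applying this to the basis vectors shows that each column of $A^k$ converges to a constant vector, that is, $A^k\to\mathbf1v^T$. The vector $v$ is a probability vector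 because the rows of $A^k$ are. $\square$

**Definition (selection).** A *selection* of a stochastic matrix $A$ is a function $\varphi$ with $A_{i,\varphi(i)}>0$ for all $i$. It exists, since each row has a positive entry. For example, $\begin{pmatrix}1&0\\1/2&1/2\end{pmatrix}$ has two selections: the constant function $1$ and the identity.

Suppose $\psi_t$ is a selection of $A'_t$ for $1\le t\le m$ and the word $\psi_1\cdots\psi_m$ sends all states to $j'$. Then for each $i$ the path $i\to i\cdot\psi_1\to i\cdot\psi_1\psi_2\to\dots\to j'$ contributes a positive term to $(A'_1\cdots A'_m)_{ij'}$. So
$$\psi_1\cdots\psi_m\equiv j'\ \Longrightarrow\ A_1'\cdots A_m'\text{ has a positive column } j',\text{ and is SIA by Lemma 3.} \tag{6}$$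

## The SIA index is at most the reset threshold: Theorem B, part 3

Let $S$ be a set of stochastic matrices with an SIA product, and let $D$ be the set of all selections of matrices in $S$. It is finite, since there are finitely many functions on the state set.

**Step 1: the automaton with letters $D$ is synchronizing.** This lets us use $C(n)$. Let $P$ be an SIA product from $S$, $P^N\to\mathbf1v^T$. Choose $j$ with $v_j>0$. For large $N$ the $j$-th column of $P^N$ is positive. Write $P^N=A_1\cdots A_L$ with $A_t\in S$. Put
$$R_L=\{j\},\qquad R_t=\{i:(A_{t+1}\cdots A_L)_{ij}>0\}\quad(0\le t<L).$$
Then $R_0$ is the set of all states. If $i\in R_{t-1}$, then $(A_tA_{t+1}\cdots A_L)_{ij}>0$, so there is $i'\in R_t$ with $(A_t)_{ii'}>0$; for $t=L$ this is $i'=j$. Set $\varphi_t(i)=i'$. For $i\notin R_{t-1}$ choose $\varphi_t(i)$ arbitrarily in the support of row $i$ of $A_t$. Then $\varphi_t$ is a selection of $A_t$ and maps $R_{t-1}$ into $R_t$. So $\varphi_1\cdots\varphi_L$ maps all states into $R_L=\{j\}$: it is a reset word.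

**Step 2: return to matrices.** By Step 1 there is a reset word $\psi_1\cdots\psi_m$ over $D$ with $m\le C(n)$; as $n\ge2$, $m\ge1$. Each $\psi_t$ is a selection of some $A_t'\in S$. By (6), $A_1'\cdots A_m'$ is SIA. So the SIA index of $S$ is at most $C(n)$, and $\mathrm{sia}(n)\le C(n)$.

**Step 3: conclusions.** With the quoted fact in (1), $\frac{C(n)}{n-1}\le\mathrm{sia}(n)\le C(n)$. If $C(n)=O(n^2)$, then $\mathrm{sia}(n)=O(n^2)$, and with part 1, $\mathrm{sia}(n)=\Theta(n^2)$. $\square$

## A common absorbing state: Theorem B, part 4

Let all $A\in S$ have the common absorbing state $0$, and let $P$ be an SIA product of matrices from $S$. The *union graph* has an edge $i\to i'$ whenever $A_{ii'}>0$ for some $A\in S$.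

**Step 1: every state has a path to $0$.** This is what we need from the existence of $P$. We have $P^N\to\mathbf1v^T$, and row $0$ of every $P^N$ is $e_0^T$, so $v=e_0$. Hence for large $N$ column $0$ of $P^N$ is positive, and so from every state there is a path to $0$ in the union graph.

**Step 2: a greedy choice of selections.** We build a word of selections that sends all states to $0$, and control its length. Let $T$ be the set of current images different from $0$. Initially $T$ consists of all nonzero states, so $|T|=n-1$. Every selection of every matrix in $S$ fixes $0$, so images that have reached $0$ stay there. Suppose $|T|=t\ge1$. Take a state of $T$ at minimal distance from $0$ in the union graph, and a shortest path from it to $0$. The interior vertices of this path are distinct and nonzero. They are closer to $0$ than the starting vertex, so by minimality they are not in $T$. Thus there are at most $n-1-t$ of them, and the path has length at most $n-t$.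

For each edge of the path, in order, use a selection of a matrix containing that edge which follows the edge at its starting vertex and is arbitrary elsewhere. After these steps the chosen state of $T$ has been sent to $0$. The other $t-1$ elements of $T$ have at most $t-1$ images, and $0$ stays at $0$. So $|T|$ has decreased by at least $1$.

**Step 3: sum up.** Each value $t\in\{1,\dots,n-1\}$ of $|T|$ is treated at most once, so the total length is at most
$$\sum_{t=1}^{n-1}(n-t)=\frac{n(n-1)}2 .$$
The resulting word of selections sends all states to $0$. By (6) the corresponding product of matrices from $S$ has column $0$ positive and is SIA. So the SIA index of $S$ is at most $n(n-1)/2$.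

**Step 4: the order of growth in this class.** The sets of Theorem A have the common absorbing state $\bot$, and for $n\ge3$ part 1 uses only these sets. For $n=2$ the lower bound is $1$, which is trivial. So among sets with an SIA product and a common absorbing state, the largest SIA index lies between $(n+1)^2/9$ and $n(n-1)/2$, and is $\Theta(n^2)$. $\square$
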